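
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Every spray on a surface is locally the geodesic spray, up to parametrization, of a fiber-global Finsler function}


\begin{abstract}
We show that for every spray on a surface, near every point, there is a Finsler function, defined on the whole punctured tangent planes, whose oriented geodesics are those of the spray up to parametrization. The Finsler function can be prescribed on the tangent plane at the point. Any metrization given near a closed sector of directions of angle less than $\pi$ at the point extends from that sector; for larger sectors extension can fail. The problem is reduced to a single scalar equation for a function on the space of oriented paths. After zooming in at the point, this equation is a small perturbation of the inversion of the dual Radon transform, and it is solved by a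 Neumann series.
\end{abstract}

\section{Introduction}

\subsection{The question}

Everything in this paper is $C^\infty$. Let $M$ be a surface. A \emph{spray} on $M$ is a vector field on $TM\setminus0$ which in local coordinates $(x^i,\xi^i)$ has the form
\[
S=\xi^i\partial_{x^i}-2G^i(x,\xi)\,\partial_{\xi^i},
\]
with $G^i$ positively $2$-homogeneous in $\xi$. Its geodesics are the solutions of $\ddot x^i=-2G^i(x,\dot x)$. There is one geodesic in each oriented direction at each point. The geodesic in direction $-\xi$ need not be the geodesic in direction $\xi$ run backwards.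

A \emph{Finsler function} on an open set $U\subset M$ is a function $F:TU\setminus0\to(0,\infty)$ with $F(x,\lambda\xi)=\lambda F(x,\xi)$ for $\lambda>0$ and with $\xi$-Hessian of $F^2$ positive definite. Its geodesics are the extremals of $\int F(c,\dot c)\,dt$, that is, the curves with $\frac{d}{dt}F_{\xi^i}=F_{x^i}$. We call $F$ a \emph{projective metrization} of $S$, or simply a metrization, if its geodesics coincide with those of $S$ as oriented unparametrized curves. Equivalently,
\begin{equation}\label{eq:pm}
F_{x^i}-F_{\xi^i x^\ell}\,\xi^\ell+2G^\ell F_{\xi^i\xi^\ell}=0,\qquad i=1,2 .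
\end{equation}
Indeed, $S(F_{\xi^i})=\xi^\ell F_{\xi^ix^\ell}-2G^\ell F_{\xi^i\xi^\ell}$ is the derivative of $F_{\xi^i}$ along the lifted geodesics of $S$. Hence \eqref{eq:pm} reads $S(F_{\xi^i})=F_{x^i}$ and says that the geodesics of $S$ are extremals of $F$. There are no other extremals, since $F_{\xi\xi}$ has kernel exactly $\mathbb R\xi$ (Lemma~\ref{lem:fiber} below), so that an extremal is determined up to parametrization by an oriented direction.

A metrization is called \emph{fiber-local} if it is defined, and has the above properties, only on some open conic subset of $TU\setminus0$. It is called \emph{local, fiber-global} if it is defined on all of $TU\setminus0$ for some neighborhood $U$ of a given point. It is known that in dimension two every spray admits a fiber-local Finsler function satisfying \eqref{eq:pm}. The problem treated here, taken from \cite{thesis}, is whether every spray on a surface admits a local, fiber-global one. The answer is yes.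

\begin{theorem}\label{thm:main}
For every spray $S$ on a surface $M$ and every $x_0\in M$ there are a neighborhood $U$ of $x_0$ and a Finsler function $F$ on all of $TU\setminus 0$ satisfying \eqref{eq:pm}.
\end{theorem}

\subsection{What has to be closed up}

Work in coordinates and put
\[
e(\theta)=(\cos\theta,\sin\theta),\qquad n(\theta)=(-\sin\theta,\cos\theta),\qquad S^1=\mathbb R/2\pi\mathbb Z .
\]
Writing $F(x,\xi)=|\xi|f(x,\theta)$ for $\xi=|\xi|e(\theta)$, one finds $\frac{d}{d\theta}F_\xi(x,e(\theta))=h\,n(\theta)$ with $h=f_{\theta\theta}+f>0$. So $\theta\mapsto F_\xi(x,e(\theta))$ is a convex curve with velocity $h\,n$, and $F(x,\cdot)$ is known from $h$ up to a linear function. We shall see that \eqref{eq:pm} lets one choose a positive density on the set of paths freely, after which $h$ is determined. On a narrow cone of directions nothing more is required. On the whole fiber the curve must be closed,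
\[
\int_{S^1}h(x,\theta)\,n(\theta)\,d\theta=0 ,
\]
and this condition couples all paths through $x$, for every $x$ at the same time.

If the spray is reversible, one can give a path and its reverse the same density. Then $h(x,\theta+\pi)=h(x,\theta)$, and the condition holds by $n(\theta+\pi)=-n(\theta)$. For a general spray this symmetric choice does not exist. What helps is a count of freedom. The closing condition will turn out to be one scalar equation on the surface, while the unknown is a function on the two-parameter family of \emph{oriented} paths. In the flat case half of that family, one orientation per line, already suffices to solve the equation. The restriction to a neighborhood of a point cannot be dropped.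

\begin{remark}\label{rem:torus}
On $T^2=\mathbb R^2/\mathbb Z^2$ consider a spray with $G^i=G^i(\xi)$ and $G(\xi)\not\parallel\xi$ for some $\xi$. It has no metrization on all of $T(T^2)\setminus0$. Indeed, integrate \eqref{eq:pm} over $x\in T^2$. The terms with $x$-derivatives vanish, so $G^\ell\bar F_{\xi^i\xi^\ell}=0$ for $\bar F(\xi)=\int_{T^2}F(x,\xi)\,dx$. By Lemma~\ref{lem:fiber} the matrices $F_{\xi\xi}(x,\xi)$ are nonnegative with kernel exactly $\mathbb R\xi$, hence so is $\bar F_{\xi\xi}(\xi)$, and $G(\xi)\parallel\xi$ for all $\xi$, contrary to the assumption.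
\end{remark}

The method gives more. A \emph{Minkowski norm} on a plane is a positive, positively $1$-homogeneous function, smooth off $0$, whose square has positive definite Hessian.

\begin{theorem}[prescribed indicatrix]\label{thm:indicatrix}
In Theorem~\ref{thm:main}, $F(x_0,\cdot)$ can be prescribed to be any Minkowski norm on $T_{x_0}M$.
\end{theorem}

\begin{theorem}[extension of fiber-local metrizations]\label{thm:extension}
Let $C\subset T_{x_0}M\setminus0$ be a closed sector of angle $<\pi$ (a ray is allowed), and let $F^{\mathrm{loc}}$ be a fiber-local metrization on a conic neighborhood of $C$ in $TM\setminus0$. Then there are a neighborhood $U$ of $x_0$ and a fiber-global metrization $F$ on $TU\setminus0$ with $F=F^{\mathrm{loc}}$ on a conic neighborhood of $C$. For every angle in $(\pi,2\pi)$ there is a sector of that angle for which the corresponding statement fails, already for the flat spray.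
\end{theorem}

A fourth result, Theorem~\ref{thm:structure}, describes all fiber-global metrizations near a point in terms of the solutions of one integral equation.

\subsection{Plan}

In Section~\ref{sec:paths} we zoom in at $x_0$, so that the paths become almost straight, and label each path by a direction $\varphi$ and a height $p$. Section~\ref{sec:densities} turns a function $M(\varphi,p)$ with $M_p>0$ and $\int M(\varphi,P(x,\varphi))\,d\varphi$ constant in $x$ into a metrization, where $P(x,\varphi)$ is the height of the path with direction label $\varphi$ through $x$. Three examples worked by hand show what the equation asks for. Section~\ref{sec:radon} solves it: for straight paths this is Fourier inversion in polar coordinates, and for almost straight paths a perturbation argument that must not lose derivatives. Theorems~\ref{thm:main} and \ref{thm:indicatrix} are proved in Section~\ref{sec:proofs}. Section~\ref{sec:structure} contains the converse of Section~\ref{sec:densities}, and Section~\ref{sec:extension} the proof of Theorem~\ref{thm:extension}.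

We write $B_r=\{x\in\mathbb R^2:|x|<r\}$. A function is smooth on a closed set if it extends smoothly to a neighborhood. Subscripts denote partial derivatives. From Section~\ref{sec:densities} on we work in coordinates near $x_0$, and the letter $M$ is used for functions $M(\varphi,p)$.

\section{Fibers and paths}\label{sec:paths}

\subsection{One fiber}

\begin{lemma}\label{lem:fiber}
Let $J\subset S^1$ be an open arc or $J=S^1$, let $f\in C^\infty(J)$, $h=f''+f$, and let $N(\xi)=|\xi|f(\theta)$ for $\xi=|\xi|e(\theta)$, $\theta\in J$.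
\begin{enumerate}
\item[(i)] $N_\xi(e(\theta))=f e+f'n$, \ $\frac{d}{d\theta}N_\xi(e(\theta))=h\,n(\theta)$, \ $N_{\xi^i\xi^j}=\frac{h}{|\xi|}\,n_in_j$.
\item[(ii)] If $f>0$, then $N^2$ has positive definite Hessian if and only if $h>0$.
\item[(iii)] If $J=S^1$, $h>0$ and $w=|w|e(\theta)\neq0$, then $w\cdot N_\xi(e(\theta'))\le N(w)$ for all $\theta'\in S^1$, with equality only for $\theta'=\theta$.
\item[(iv)] If $J=S^1$, then $\int_{S^1}h\,n\,d\theta=0$. Conversely, if $h\in C^\infty(S^1)$ satisfies this, then every solution of $f''+f=h$ on $\mathbb R$ is $2\pi$-periodic.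
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $\partial\theta/\partial\xi^i=n_i/|\xi|$, we have $N_\xi=fe+f'n$. As $e'=n$ and $n'=-e$, its $\theta$-derivative is $(f+f'')n$. One more application of $\partial\theta/\partial\xi^j=n_j/|\xi|$ gives the Hessian.

(ii) The Hessian of $N^2/2$ is $N_{\xi^i}N_{\xi^j}+NN_{\xi^i\xi^j}$. Let $h>0$. Then it is nonnegative, and if it vanishes on $v$, then $n\cdot v=0$, so $v=t\xi$, and $0=N_{\xi^i}v^i=tN$ gives $t=0$. Conversely, take $v\ne0$ with $N_{\xi^i}v^i=0$. It is not a multiple of $\xi$ because $N_{\xi^i}\xi^i=N>0$. On $v$ the form equals $Nh\,(n\cdot v)^2/|\xi|$, so positivity forces $h>0$.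

(iii) Let $g(\theta')=w\cdot N_\xi(e(\theta'))$. By (i), $g'(\theta')=|w|\,h(\theta')\,e(\theta)\cdot n(\theta')=|w|\,h(\theta')\sin(\theta-\theta')$. So $g$ increases strictly on $[\theta-\pi,\theta]$, decreases strictly on $[\theta,\theta+\pi]$, and $g(\theta)=N(w)$.

(iv) The first part follows from (i), the curve $N_\xi(e(\theta))$ being closed. Conversely, $f(\theta)=a\cos\theta+b\sin\theta+\int_0^\theta\sin(\theta-s)h(s)\,ds$ with constants $a,b$, and hence $f(\theta+2\pi)-f(\theta)=\int_\theta^{\theta+2\pi}\sin(\theta-s)h(s)\,ds=e(\theta)\cdot\int_{S^1}h\,n\,ds=0$.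
\end{proof}

\subsection{Zooming in}

Take coordinates centered at $x_0$ and defined for $|x|<r_0$. Along a geodesic write $\dot x=\nu\,e(\theta)$ with $\nu>0$. Comparing the components along $n$ in $\ddot x=\dot \nu\,e+\nu\dot\theta\,n=-2\nu^2G(x,e(\theta))$, we see that the oriented paths, parametrized by Euclidean arclength, are the solutions of
\[
x'=e(\theta),\qquad\theta'=\kappa(x,\theta):=-2\,n(\theta)\cdot G(x,e(\theta)).
\]
Now put $x=\varepsilon y$. In the coordinates $y$ the spray has the coefficients $\varepsilon G^i(\varepsilon y,\eta)$, and the paths solve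
\begin{equation}\label{eq:paths}
y'=e(\theta),\qquad\theta'=\kappa_\varepsilon(y,\theta):=\varepsilon\,\kappa(\varepsilon y,\theta).
\end{equation}
The function $\kappa_\varepsilon$ is smooth in $(\varepsilon,y,\theta)$ for $|y|<11$, $|\varepsilon|<r_0/11$, and $\kappa_0=0$: at $\varepsilon=0$ the coefficients vanish and the paths are straight. \emph{From now on we work in the coordinates $y$ with small $\varepsilon>0$}, write $x,\xi$ for them again, and $S,G$ for the rescaled spray. The value $\varepsilon=0$, which stands for the flat spray, is admitted as a limiting case. Equation \eqref{eq:pm} is invariant under this linear change of coordinates. For a $0$-homogeneous function $f(x,\xi)=\tilde f(x,\theta)$ we have $f_{\xi^i}=\tilde f_\theta\,n_i/|\xi|$, hence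
\begin{equation}\label{eq:S}
Sf=|\xi|\,\bigl(e(\theta)\cdot\partial_x\tilde f+\kappa_\varepsilon\,\partial_\theta\tilde f\,\bigr).
\end{equation}

\subsection{Labels for paths}

For $\varphi\in S^1$ and $|s|,|p|\le5$ let $s\mapsto(Y_\varepsilon,\vartheta_\varepsilon)(\varphi,s,p)$ be the solution of \eqref{eq:paths} with value $(p\,n(\varphi),\varphi)$ at $s=0$. It exists because $|Y_\varepsilon|\le|p|+|s|\le10$, and it is smooth in all variables including $\varepsilon$. For $\varepsilon=0$ it is $Y_0=s\,e(\varphi)+p\,n(\varphi)$, $\vartheta_0=\varphi$. We want to use $(\varphi,p)$ as the label of this path (Figure~\ref{fig:label}). For fixed $\varphi$ and small $\varepsilon$ the map $(s,p)\mapsto Y_\varepsilon(\varphi,s,p)$ is injective and covers $\{|x|\le4\}$, as the proof of Lemma~\ref{lem:labels} shows. We denote its inverse by $x\mapsto(\sigma_\varepsilon(x,\varphi),P_\varepsilon(x,\varphi))$ and put $\theta_\varepsilon(x,\varphi)=\vartheta_\varepsilon(\varphi,\sigma_\varepsilon,P_\varepsilon)$. This is the direction at $x$ of the path with direction label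 $\varphi$ through $x$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[rotate=15,scale=1.1]
\draw[dashed] (0,-0.6)--(0,2.5) node[above] {$\mathbb R\,n(\varphi)$};
\fill (0,0) circle (1.5pt) node[below right] {$0$};
\draw[thick,domain=-2.4:2.9,samples=40] plot (\x,{1.2+0.09*\x*\x});
\fill (0,1.2) circle (1.5pt) node[below left] {$p\,n(\varphi)$};
\draw[->,thick] (0,1.2)--(0.9,1.2) node[below] {$e(\varphi)$};
\fill (2.2,1.636) circle (1.5pt) node[below right] {$x$};
\draw[->,thick] (2.2,1.636)--(3.04,1.969) node[above] {$e(\theta_\varepsilon(x,\varphi))$};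
\node at (1.25,1.65) {$\sigma_\varepsilon$};
\end{tikzpicture}
\caption{The oriented path with label $(\varphi,p)$ crosses the line $\mathbb R\,n(\varphi)$ orthogonally at $p\,n(\varphi)$, in direction $e(\varphi)$. A point $x$ on it lies at signed arclength $\sigma_\varepsilon(x,\varphi)$ from the crossing, and the path has direction $e(\theta_\varepsilon(x,\varphi))$ there. For fixed $\varphi$ these paths are the level curves of the height $P_\varepsilon(\cdot,\varphi)$.}
\label{fig:label}
\end{figure}

\begin{lemma}\label{lem:labels}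
There is $\varepsilon_1>0$ such that for $0\le\varepsilon\le\varepsilon_1$ the functions $\sigma_\varepsilon,P_\varepsilon,\theta_\varepsilon$ are defined for $|x|\le4$, smooth in $(\varepsilon,x,\varphi)$, and the following hold.
\begin{enumerate}
\item[(a)] $\sigma_0=x\cdot e(\varphi)$, $P_0=x\cdot n(\varphi)$, $\theta_0=\varphi$. On $\bar B_3\times S^1$ each derivative of $P_\varepsilon-P_0$ and $\theta_\varepsilon-\varphi$ in $(x,\varphi)$ is $O(\varepsilon)$.
\item[(b)] $\partial_xP_\varepsilon=\varrho_\varepsilon\,n(\theta_\varepsilon)$ with $\varrho_\varepsilon$ smooth, and $|\varrho_\varepsilon-1|\le\frac12$ on $\bar B_3\times S^1$.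
\item[(c)] For $x\in\bar B_3$ the map $\theta_\varepsilon(x,\cdot)$ is a diffeomorphism of $S^1$ with $\partial_\varphi\theta_\varepsilon>0$. For every smooth $0$-homogeneous function $f$ on an open conic set,
\begin{equation}\label{eq:transport}
e(\theta_\varepsilon)\cdot\partial_x\bigl[f(x,e(\theta_\varepsilon(x,\varphi)))\bigr]=(Sf)(x,e(\theta_\varepsilon(x,\varphi)))\qquad(\varphi\ \text{fixed})
\end{equation}
at all $x\in B_3$ for which $(x,e(\theta_\varepsilon(x,\varphi)))$ lies in this set.
The inverse $\varphi_\varepsilon(x,\theta)$ of $\theta_\varepsilon(x,\cdot)$, viewed as an $S^1$-valued $0$-homogeneous function $\varphi_\varepsilon(x,\xi)$, is smooth and satisfies $S\varphi_\varepsilon=0$ over $B_3$.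
\item[(d)] $\sigma_\varepsilon(p\,n(\varphi),\varphi)=0$, $P_\varepsilon(p\,n(\varphi),\varphi)=p$, $\theta_\varepsilon(p\,n(\varphi),\varphi)=\varphi$ for $|p|\le4$. In particular $P_\varepsilon(0,\varphi)=0$ and $\varphi_\varepsilon(0,\xi)$ is the angle of $\xi$. Moreover $\partial_xP_\varepsilon(0,\varphi)=n(\varphi)$.
\item[(e)] For $|x|\le2$ we have $|P_\varepsilon(x,\varphi)|\le\frac52$, and $Y_\varepsilon(\varphi,s,P_\varepsilon(x,\varphi))\in B_3$ for all $s$ between $0$ and $\sigma_\varepsilon(x,\varphi)$.
\end{enumerate}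
\end{lemma}

\begin{proof}
Let $\Phi(s,p)=(Y_\varepsilon\cdot e(\varphi),\,Y_\varepsilon\cdot n(\varphi))$ on $[-5,5]^2$ and $g=\Phi-\mathrm{id}$. Since $g=0$ for $\varepsilon=0$, we have $|g|\le\frac1{10}$ and $\|Dg\|\le\frac1{10}$ for small $\varepsilon$, uniformly in $\varphi$. Hence $|\Phi(z)-\Phi(z')|\ge\frac9{10}|z-z'|$, so $\Phi$ is injective, and $D\Phi$ is invertible. For $|w|\le4$ the map $z\mapsto w-g(z)$ is a contraction of $[-5,5]^2$ into $\{|z|\le4.1\}$. Its fixed point is an interior point $z$ with $\Phi(z)=w$. By the implicit function theorem the inverse is smooth in $(\varepsilon,x,\varphi)$ for $|x|\le4$.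

(a) The formulas for $\varepsilon=0$ are immediate. The differences are smooth in $(\varepsilon,x,\varphi)$ and vanish at $\varepsilon=0$.

(b) Differentiate $P_\varepsilon(Y_\varepsilon(\varphi,s,p),\varphi)=p$ in $s$ to get $\partial_xP_\varepsilon\cdot e(\theta_\varepsilon)=0$. Hence $\partial_xP_\varepsilon=\varrho_\varepsilon n(\theta_\varepsilon)$ with $\varrho_\varepsilon=\partial_xP_\varepsilon\cdot n(\theta_\varepsilon)$, which is $1+O(\varepsilon)$ by (a).

(c) By (a), $\partial_\varphi\theta_\varepsilon=1+O(\varepsilon)>0$ and $\theta_\varepsilon(x,\cdot)$ is close to the identity, so it is a diffeomorphism of $S^1$. Its inverse is smooth, also in $x$, by the implicit function theorem. Differentiating $\theta_\varepsilon(Y_\varepsilon(\varphi,s,p),\varphi)=\vartheta_\varepsilon(\varphi,s,p)$ in $s$ gives $e(\theta_\varepsilon)\cdot\partial_x\theta_\varepsilon=\kappa_\varepsilon(x,\theta_\varepsilon)$. With the chain rule and \eqref{eq:S} this is \eqref{eq:transport}. Apply it to $\varphi_\varepsilon$ (to local real-valued lifts): $\varphi_\varepsilon(x,\theta_\varepsilon(x,\varphi))=\varphi$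 does not depend on $x$, and every direction at $x$ is of the form $e(\theta_\varepsilon(x,\varphi))$. So $S\varphi_\varepsilon=0$.

(d) The first statements say that $Y_\varepsilon(\varphi,0,p)=p\,n(\varphi)$ and $\vartheta_\varepsilon(\varphi,0,p)=\varphi$. At $s=p=0$ we have $\partial_sY_\varepsilon=e(\varphi)$, $\partial_pY_\varepsilon=n(\varphi)$, and inverting this orthogonal matrix gives $\partial_xP_\varepsilon(0,\varphi)=n(\varphi)$.

(e) For $\varepsilon=0$ we have $|P_0|\le2$ and, for the points in question, $|Y_0|^2\le\sigma_0^2+P_0^2=|x|^2\le4$. For small $\varepsilon$ these quantities change by $O(\varepsilon)$, uniformly.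
\end{proof}

When no confusion arises we write $P,\varrho,\varphi(x,\xi)$ for $P_\varepsilon,\varrho_\varepsilon,\varphi_\varepsilon(x,\xi)$. The function $\theta_\varepsilon(x,\varphi)$ keeps its index, to distinguish it from the angle $\theta$ of $\xi$. Constants $C$ never depend on $\varepsilon$ and may change from line to line.

\section{From a density on paths to a metrization}\label{sec:densities}

Let $M(\varphi,p)$ be a function with $M_p>0$; we think of $M_p\,d\varphi\,dp$ as a measure on the set of oriented paths. The function $Q(x,\varphi)=M(\varphi,P(x,\varphi))$ is constant along the paths with direction label $\varphi$, and by Lemma~\ref{lem:labels}(b)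
\begin{equation}\label{eq:dQ}
\partial_xQ=M_p(\varphi,P)\,\varrho\;n(\theta_\varepsilon(x,\varphi)).
\end{equation}
Passing from $\varphi$ to $\theta=\theta_\varepsilon(x,\varphi)$, we have $\partial_xQ\,d\varphi=h\,n(\theta)\,d\theta$ with $h=M_p\,\varrho\,\partial_\theta\varphi>0$. This has the right form for the velocity of a curve $\theta\mapsto F_\xi(x,e(\theta))$. The curve closes if and only if $\int\partial_xQ\,d\varphi=0$. The vector condition at each point is thus the gradient of a scalar one: $\int Q\,d\varphi$ must not depend on $x$.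

\begin{lemma}\label{lem:construct}
Let $0<r\le2$ and $M\in C^\infty(S^1\times(-3,3))$ with
\begin{equation}\label{eq:closing}
\int_{S^1}M(\varphi,P(x,\varphi))\,d\varphi=\mathrm{const}\qquad\text{for }x\in B_r
\end{equation}
and $M_p(\varphi,P(x,\varphi))>0$ for $x\in B_r$, $\varphi\in S^1$. Put $Q(x,\varphi)=M(\varphi,P(x,\varphi))$, $A(x,\varphi)=\int_{\varphi_0}^{\varphi}Q(x,s)\,ds$ for $\varphi\in\mathbb R$, and $a_i=\partial_{x^i}A$. Then $a_i$ is $2\pi$-periodic in $\varphi$, and the function
\[
F(x,\xi)=\xi^i\,a_i(x,\varphi(x,\xi))\qquad\text{on }TB_r\setminus0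
\]
is smooth, positively $1$-homogeneous and satisfies \eqref{eq:pm}. Moreover $F_{\xi^i}=a_i(x,\varphi(x,\xi))$ and $F_{\xi^i\xi^j}=\frac h{|\xi|}n_in_j$ with $h>0$, $n=n(\theta)$, $\xi=|\xi|e(\theta)$. If $df(\xi)$ with $f\in C^\infty(B_r)$ is added to $F$, then \eqref{eq:pm} and the formula for the Hessian remain true.
\end{lemma}

\begin{proof}
Periodicity of $a_i$ is \eqref{eq:closing} differentiated in $x$. By \eqref{eq:dQ}, $\partial_\varphi a_i=\partial_{x^i}Q$ is a multiple of $n_i(\theta_\varepsilon(x,\varphi))$, so $\xi^i\partial_\varphi a_i=0$ at $\varphi=\varphi(x,\xi)$. Hence $F_{\xi^i}=a_i(x,\varphi(x,\xi))$. Differentiating again with $\partial\theta/\partial\xi^j=n_j/|\xi|$ gives the Hessian with $h=M_p\,\varrho\,\partial_\theta\varphi>0$. For the same reason $F_{x^i}=\xi^j\partial_{x^i}a_j+\xi^j\partial_\varphi a_j\,\partial_{x^i}\varphi=\xi^j\partial_{x^i}a_j$. Since $S\varphi=0$,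
\[
S(F_{\xi^i})=\xi^\ell\partial_{x^\ell}a_i+\partial_\varphi a_i\,S\varphi=\xi^\ell\partial_{x^\ell}\partial_{x^i}A=\xi^\ell\partial_{x^i}a_\ell=F_{x^i},
\]
which is \eqref{eq:pm}. Finally, $df(\xi)$ is linear in $\xi$, and it satisfies \eqref{eq:pm} because second derivatives of $f$ commute.
\end{proof}

The closing condition \eqref{eq:closing} was used only for periodicity. Without it, the same formulas give, for $\varphi$ in an arc of length less than $2\pi$, solutions of \eqref{eq:pm} with $h>0$ from every $M$ with $M_p>0$. This is why fiber-local solutions are plentiful.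

\begin{lemma}\label{lem:positive}
Let $F$ be as in Lemma~\ref{lem:construct}, possibly with some $df(\xi)$ added. If $F>0$ on $TU\setminus0$ for an open set $U\subset B_r$, then $F$ is a Finsler function there. In any case there is a constant covector $c$ such that $F-c_i\xi^i$ is a Finsler function over a neighborhood of $0$, satisfying \eqref{eq:pm}.
\end{lemma}

\begin{proof}
The first statement is Lemma~\ref{lem:fiber}(ii) on each fiber. For the second let $c=\frac1{2\pi}\int_{S^1}F_\xi(0,e(\theta'))\,d\theta'$. Averaging the inequality of Lemma~\ref{lem:fiber}(iii) for $N=F(0,\cdot)$ over $\theta'$ gives $c\cdot w<F(0,w)$ for $w\ne0$. By compactness of the unit circle $F-c_i\xi^i>0$ for $x$ near $0$. Since $c_i\xi^i=df(\xi)$ for $f=c_ix^i$, the first statement applies.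
\end{proof}

So Theorem~\ref{thm:main} reduces to finding $M$ with $M_p>0$ and \eqref{eq:closing} for some $\varepsilon>0$.

\begin{example}[straight lines]
For $\varepsilon=0$ we have $P=x\cdot n(\varphi)$, and $M=p$ satisfies \eqref{eq:closing}. Then $a=\int_{\varphi_0}^\varphi n\,ds=e(\varphi)-e(\varphi_0)$ and $F=|\xi|-e(\varphi_0)\cdot\xi$, the Euclidean norm up to a linear function.
\end{example}

\begin{example}[reversible sprays]\label{ex:reversible}
Let $G(x,-\xi)=G(x,\xi)$, so $\kappa_\varepsilon(x,\theta+\pi)=-\kappa_\varepsilon(x,\theta)$. If $(Y,\vartheta)(s)$ solves \eqref{eq:paths}, so does $(Y(-s),\vartheta(-s)+\pi)$. Comparing values at $s=0$, where $p\,n(\varphi)=(-p)\,n(\varphi+\pi)$, we get $Y_\varepsilon(\varphi,-s,p)=Y_\varepsilon(\varphi+\pi,s,-p)$. Hence $P(x,\varphi+\pi)=-P(x,\varphi)$, and $M=p$ satisfies \eqref{eq:closing}. In the reversible case Theorem~\ref{thm:main} is already proved.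
\end{example}

\begin{example}[circles]\label{ex:circles}
Let $\kappa=1$, so that $\kappa_\varepsilon=\varepsilon$ and the paths are the counterclockwise circles of radius $1/\varepsilon$. This spray is not reversible. The circle with label $(\varphi,p)$ has center $(p+\frac1\varepsilon)n(\varphi)$. It passes through $x$ when $|x-(p+\frac1\varepsilon)n(\varphi)|=\frac1\varepsilon$, that is, with $e=e(\varphi)$, $n=n(\varphi)$,
\[
1+\varepsilon P=\varepsilon\,x\cdot n+\sqrt{1-\varepsilon^2(x\cdot e)^2},\qquad
P=x\cdot n-\tfrac1\varepsilon\Bigl(1-\sqrt{1-\varepsilon^2(x\cdot e)^2}\Bigr).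
\]
Now $M=p$ fails: $\int P\,d\varphi$ vanishes at $x=0$ and is negative for $x\neq0$. To leading order the defect is
\[
\psi(x):=-\int P\,d\varphi\approx\tfrac\varepsilon2\int(x\cdot e)^2\,d\varphi=\tfrac{\pi\varepsilon}2|x|^2 .
\]
Let us try $M=p+\frac12q$ with $q$ small. To leading order $P$ may be replaced by $x\cdot n$ in $q$, and we need $\frac12\int q(\varphi,x\cdot n)\,d\varphi=\frac{\pi\varepsilon}2|x|^2$. This is solved by $q=\varepsilon p^2$. In this example the first correction is already exact. With $M=p+\frac\varepsilon2p^2$,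
\[
2\varepsilon M(\varphi,P)=(1+\varepsilon P)^2-1=\varepsilon^2\bigl[(x\cdot n)^2-(x\cdot e)^2\bigr]+2\varepsilon\,(x\cdot n)\sqrt{1-\varepsilon^2(x\cdot e)^2}\,,
\]
and both terms integrate to $0$ over $S^1$, the second because it is odd under $\varphi\mapsto\varphi+\pi$. The measure $M_p\,d\varphi\,dp=(1+\varepsilon p)\,d\varphi\,dp$ is $\varepsilon$ times the area measure of the centers.

The metrization can also be found. With $x$ fixed, $n(\theta_\varepsilon)=(1+\varepsilon P)n(\varphi)-\varepsilon x$ is $\varepsilon$ times the vector from $x$ to the center. Taking the scalar product of its $\varphi$-derivative with $e(\varphi)$ gives $\partial_\varphi\theta_\varepsilon\cos(\theta_\varepsilon-\varphi)=1+\varepsilon P$. Differentiating $|n(\theta_\varepsilon)|^2=1$ in $x$ gives $\partial_xP\cos(\theta_\varepsilon-\varphi)=n(\theta_\varepsilon)$, i.e.\ $\varrho=1/\cos(\theta_\varepsilon-\varphi)$. So $M_p\,\varrho=\partial_\varphi\theta_\varepsilon$, $\partial_\varphi a=\partial_\varphi[e(\theta_\varepsilon)]$, and $F$ is $|\xi|$ plus a one-form. For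
\[
F=|\xi|-\tfrac\varepsilon2(x^1\xi^2-x^2\xi^1)
\]
one has, at $\xi=e(\theta)$ and with $n=n(\theta)$, $S(F_\xi)=\varepsilon n-\frac\varepsilon2n=\frac\varepsilon2n=F_x$, so this $F$, which is positive for $|x|<2/\varepsilon$, is a metrization.
\end{example}

\section{Solving the closing equation}\label{sec:radon}

As in Example~\ref{ex:circles} we look for $M=p+\frac12q$ with $q=O(\varepsilon)$. We have to solve $\frac12\int q(\varphi,P_\varepsilon(x,\varphi))\,d\varphi=\psi(x)$ with a given small $\psi$, and to bound $\partial_pq$ so that $M_p>0$. For Theorem~\ref{thm:extension}, $M$ has to stay unchanged for $\varphi$ in an arc. For this we replace the factor $\frac12$ by a function $W(\varphi)$ that may vanish on an arc but satisfies $W(\varphi)+W(\varphi+\pi)=1$. Each unoriented line then still counts with total weight one.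

\subsection{Straight paths}

For $\varepsilon=0$ the operator $q\mapsto\int q(\varphi,x\cdot n(\varphi))\,d\varphi$ is the dual Radon transform, and it is inverted by Fourier inversion in polar coordinates. Let $v\in C_c^\infty(\mathbb R^2)$, let $\hat v(\xi)=\int e^{-iy\cdot\xi}v(y)\,dy$, and put
\[
q(\varphi,p)=\frac1{(2\pi)^2}\int_{\mathbb R}|\rho|\,e^{i\rho p}\,\hat v(\rho\,n(\varphi))\,d\rho .
\]
In the double integral $\int_{S^1}W(\varphi)\,q(\varphi,x\cdot n(\varphi))\,d\varphi$ substitute $\xi=\rho\,n(\varphi)$, $|\rho|\,d\rho\,d\varphi=d\xi$. Every $\xi=|\xi|n(\omega)\ne0$ occurs twice, from $(\rho,\varphi)=(|\xi|,\omega)$ and from $(-|\xi|,\omega+\pi)$. So the result is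
\[
\frac1{(2\pi)^2}\int e^{ix\cdot\xi}\,\bigl[W(\omega)+W(\omega+\pi)\bigr]\,\hat v(\xi)\,d\xi=v(x).
\]
The equation is solved, and $W(\varphi)+W(\varphi+\pi)=1$ is exactly what is needed.

For $\varepsilon>0$ one could insert this $q$ and try to remove the error $\int W\,[q(\varphi,P_\varepsilon)-q(\varphi,P_0)]\,d\varphi$ by iteration. Estimated directly, the error is $O(\varepsilon)$ but involves $\partial_pq$, so each step would lose a derivative. We therefore use $P_\varepsilon$ in place of $P_0$ also in the definition of $q$. The composite operator then has a phase that vanishes at $x=y$, and a change of the frequency variable shows that it is the identity plus an operator of order zero with a small amplitude.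

\subsection{Almost straight paths}

Fix $\chi\in C_c^\infty(B_2;[0,1])$ with $\chi=1$ on $\bar B_1$.

\begin{proposition}\label{prop:key}
Let $W\in C^\infty(S^1)$ be real with $W(\varphi)+W(\varphi+\pi)=1$. There are $\varepsilon_2\in(0,\varepsilon_1]$ and $C$ such that for $0\le\varepsilon\le\varepsilon_2$ and every real $\psi\in C^\infty(\bar B_2)$ there is a real $q\in C^\infty(S^1\times\mathbb R)$, depending linearly on $\psi$, with
\[
\int_{S^1}W(\varphi)\,q(\varphi,P_\varepsilon(x,\varphi))\,d\varphi=\psi(x)\quad(|x|\le1),\qquad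
\sup|q|+\sup|\partial_pq|\le C\,\|\psi\|_{C^4(\bar B_2)} .
\]
\end{proposition}

\begin{proof}
Let $H^s$ be the Sobolev space on $\mathbb R^2$ with norm $\|(1+|\zeta|^2)^{s/2}\hat u\|_{L^2}$. All constants may depend on $W$ and $\chi$.

\medskip\noindent\textbf{Step 1: the ansatz.} For real $v\in C_c^\infty(\mathbb R^2)$ put
\[
v^\sharp(\varphi,\rho)=\int e^{-i\rho P(y,\varphi)}\chi(y)v(y)\,dy,\qquad
q_v(\varphi,p)=\frac1{(2\pi)^2}\int_{\mathbb R}|\rho|\,e^{i\rho p}\,v^\sharp(\varphi,\rho)\,d\rho .
\]
By Lemma~\ref{lem:labels}(b), $|\partial_yP|\ge\frac12$ on $\bar B_3$. So $L=|\partial_yP|^{-2}\,\partial_yP\cdot\partial_y$ has smooth coefficients, bounded with all derivatives uniformly in $\varepsilon,\varphi$, and $L\,e^{-i\rho P}=-i\rho\,e^{-i\rho P}$. Integrating by parts $k$ times with $L$,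
\[
|\rho|^k\,|v^\sharp(\varphi,\rho)|\le C_k\|v\|_{H^k}.
\]
A derivative $\partial_\varphi^jv^\sharp$ is a polynomial in $\rho$ of degree at most $j$ whose coefficients are integrals of the same form, with $\chi v$ multiplied by smooth functions of $(y,\varphi)$. By the same integrations by parts it decays faster than any power of $\rho$, uniformly in $\varphi$. Hence one may differentiate under the integral, and $q_v$ is smooth. It is real because $v^\sharp(\varphi,-\rho)=\overline{v^\sharp(\varphi,\rho)}$. From $|v^\sharp|\le C(1+|\rho|)^{-4}\|v\|_{H^4}$ we get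
\begin{equation}\label{eq:qbound}
\sup|q_v|+\sup|\partial_pq_v|\le C\,\|v\|_{H^4},
\end{equation}
the factors $|\rho|$ and $|\rho|^2$ being integrable against $(1+|\rho|)^{-4}$. Put $Tv(x)=\int_{S^1}W(\varphi)\,q_v(\varphi,P(x,\varphi))\,d\varphi$ for $x\in B_3$. We want to solve $Tv=\psi$ on $\bar B_1$.

\medskip\noindent\textbf{Step 2: $T$ in Cartesian frequencies.} For $\xi=|\xi|n(\omega_\xi)\neq0$ set
\begin{align*}
H^+(x,\xi)&=|\xi|\,P(x,\omega_\xi), & W^+(\xi)&=W(\omega_\xi),\\
H^-(x,\xi)&=-|\xi|\,P(x,\omega_\xi+\pi), & W^-(\xi)&=W(\omega_\xi+\pi).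
\end{align*}
As in the straight case we substitute $\xi=\rho\,n(\varphi)$. For $\rho>0$ we have $\varphi=\omega_\xi$ and $\rho P(x,\varphi)=H^+(x,\xi)$. For $\rho<0$ we have $\rho=-|\xi|$, $\varphi=\omega_\xi+\pi$ and $\rho P(x,\varphi)=H^-(x,\xi)$. Hence
\begin{equation}\label{eq:T}
Tv(x)=\sum_\pm\frac1{(2\pi)^2}\int d\xi\;W^\pm(\xi)\int dy\;e^{i(H^\pm(x,\xi)-H^\pm(y,\xi))}\chi(y)v(y),
\end{equation}
where by Step 1 the inner integral is $O((1+|\xi|)^{-N})$ for every $N$. The functions $H^\pm$ are $1$-homogeneous in $\xi$, smooth for $\xi\neq0$, and for $\varepsilon=0$ both equal $x\cdot\xi$. To make the phase linear we write it as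
\[
H^\pm(x,\xi)-H^\pm(y,\xi)=(x-y)\cdot\Xi^\pm,\qquad \Xi^\pm(x,y,\xi)=\int_0^1\partial_xH^\pm(y+t(x-y),\xi)\,dt ,
\]
for $x,y\in\bar B_{5/2}$, and take $\zeta=\Xi^\pm$ as new frequency variable. This is legitimate for small $\varepsilon$. Indeed $\Xi^\pm=\xi$ for $\varepsilon=0$, and $\xi\mapsto\Xi^\pm-\xi$ (with value $0$ at $0$) is $1$-homogeneous, with $0$-homogeneous derivative of size $O(\varepsilon)$. So for small $\varepsilon$ its derivative has norm $\le\frac12$ off $0$, and it is Lipschitz on $\mathbb R^2$ with constant $\le\frac12$. By the contraction principle $\xi\mapsto\Xi^\pm$ is a bijection of $\mathbb R^2$ fixing $0$, and by the inverse function theorem a diffeomorphism of $\mathbb R^2\setminus0$. Let $\xi=X^\pm(x,y,\zeta)$ be its inverse. It is $1$-homogeneous in $\zeta$, smooth in $(\varepsilon,x,y,\zeta)$ for $\zeta\ne0$, and $|\zeta|\le\frac32|X^\pm|$. Let $J^\pm=\det\partial_\zeta X^\pm>0$, which is $0$-homogeneous in $\zeta$.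

\emph{Claim.} For $x\in B_2$,
\begin{equation}\label{eq:claim}
Tv(x)=\frac1{(2\pi)^2}\int d\zeta\int dy\;e^{i(x-y)\cdot\zeta}\,\Bigl[\sum_\pm W^\pm(X^\pm)J^\pm\Bigr]\chi(y)v(y).
\end{equation}
The double integral in \eqref{eq:T} is not absolutely convergent in general, so the substitution, which depends on $y$, needs a regularization. Insert a factor $k(\delta\xi)$ into \eqref{eq:T}, where $k\in C_c^\infty(\mathbb R^2)$ and $k=1$ near $0$. As $\delta\to0$ the result tends to \eqref{eq:T} by dominated convergence. For $\delta>0$ the double integral converges absolutely. By Fubini we may put the $\xi$-integral inside, substitute $\xi=X^\pm(x,y,\zeta)$ for each $y$, and return to the order with $y$ innermost. The amplitude is now $k(\delta X^\pm)\,W^\pm(X^\pm)\,J^\pm\,\chi v$. It is bounded, and for $|\zeta|\ge1$ its $y$-derivatives are bounded uniformly in $\zeta$ and $\delta\in(0,1]$: the functions $W^\pm(X^\pm)$ and $J^\pm$ are $0$-homogeneous in $\zeta$; a derivative of $k(\delta X^\pm)$ is a sum of products of derivatives of $k$ at $\delta X^\pm$ with factors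 $\delta\,\partial_y^\alpha X^\pm$; and $|\delta\,\partial_y^\alpha X^\pm|\le C_\alpha\,\delta|\zeta|$ is bounded on the support of $k(\delta X^\pm)$ because $\delta|\zeta|\le\frac32\delta|X^\pm|\le C$ there. Integrating by parts three times in $y$ for $|\zeta|\ge1$, we see that the inner integral is $O((1+|\zeta|)^{-3})$ uniformly in $\delta$. It converges pointwise as $\delta\to0$, and dominated convergence gives \eqref{eq:claim}.

Write $\zeta=|\zeta|n(\omega)$. The bracket in \eqref{eq:claim} depends on $\zeta$ only through $\omega$. Let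
\begin{gather*}
b_\varepsilon(x,y,\omega)=\chi(x)\chi(y)\Bigl[\sum_\pm W^\pm(X^\pm)J^\pm-1\Bigr],\\
E[b]v(x)=\frac1{(2\pi)^2}\int d\zeta\,e^{ix\cdot\zeta}\int dy\,e^{-iy\cdot\zeta}\,b(x,y,\omega)\,v(y).
\end{gather*}
Fourier inversion for the summand $1$ yields, with $E=E[b_\varepsilon]$,
\begin{equation}\label{eq:TE}
\chi\,Tv=\chi^2v+Ev\qquad(v\in C_c^\infty(\mathbb R^2)).
\end{equation}
In particular $E$ maps real functions to real functions. The function $b_\varepsilon$ is smooth in $(\varepsilon,x,y,\omega)$ and supported in $\operatorname{supp}\chi\times\operatorname{supp}\chi\times S^1$. For $\varepsilon=0$ we have $X^\pm=\zeta$ and $J^\pm=1$, so $b_0=\chi(x)\chi(y)[W(\omega)+W(\omega+\pi)-1]=0$. Hence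
\begin{equation}\label{eq:bsmall}
\|b_\varepsilon\|_{C^N}\le C_N\,\varepsilon .
\end{equation}

\medskip\noindent\textbf{Step 3: bounds for $E[b]$.} Let $b$ be any smooth function supported in $\operatorname{supp}\chi\times\operatorname{supp}\chi\times S^1$. Expanding $b$ in a Fourier series separates the variables and reduces $E[b]$ to Fourier multipliers. As $\bar B_2\subset(-\pi,\pi)^2$, choose $\chi_1\in C_c^\infty((-\pi,\pi)^2)$ with $\chi_1=1$ on $B_2$. Extending $b$ periodically (with period lattice $2\pi\mathbb Z^2$) in $x$ and in $y$, we have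
\[
b=\chi_1(x)\chi_1(y)\sum_{k,l\in\mathbb Z^2,\,m\in\mathbb Z}b_{klm}\,e^{ik\cdot x+il\cdot y+im\omega},\qquad
|b_{klm}|\le C_N(1+|k|+|l|+|m|)^{-N}\|b\|_{C^N}.
\]
For $v\in C_c^\infty$ the series may be inserted termwise in $E[b]v$. The inner integral of the $(k,l,m)$ term is, up to a factor of modulus $\le|b_{klm}|\sup|\chi_1|$, the Fourier transform of $\chi_1e^{il\cdot y}v$ at $\zeta$, which is bounded by $C_v(1+|l|)^3(1+|\zeta|)^{-3}$. So sum and integrals converge absolutely. Hence
\[
E[b]=\sum_{k,l,m} b_{klm}\;\chi_1e^{ik\cdot x}\circ\mathcal M_m\circ\chi_1e^{il\cdot x},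
\]
where $\mathcal M_m$ is the Fourier multiplier with symbol $e^{im\omega(\zeta)}$, of norm $1$ on every $H^s$. For integers $s\ge0$ we have $\|\chi_1e^{ik\cdot x}u\|_{H^s}\le C_s(1+|k|)^s\|u\|_{H^s}$, and $\sum_{\mathbb Z^5}(1+|k|+|l|+|m|)^{-6}<\infty$. Taking $N=2s+6$,
\begin{equation}\label{eq:Ebound}
\|E[b]\|_{H^s\to H^s}\le C_s\,\|b\|_{C^{2s+6}} .
\end{equation}
We also need commutators with derivatives. Writing $i\zeta_je^{-iy\cdot\zeta}=-\partial_{y^j}e^{-iy\cdot\zeta}$ and integrating by parts in $y$, we get $\partial_jE[b]v=E[b]\partial_jv+E[(\partial_{x^j}+\partial_{y^j})b]v$, hence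
\begin{equation}\label{eq:comm}
\partial^\alpha E[b]v=\sum_{\beta\le\alpha}\binom\alpha\beta E[b^{(\alpha-\beta)}]\,\partial^\beta v,\qquad b^{(\gamma)}=(\partial_x+\partial_y)^\gamma b .
\end{equation}

\medskip\noindent\textbf{Step 4: solving.} By \eqref{eq:bsmall} and \eqref{eq:Ebound} we can choose $\varepsilon_2$, small enough also for Step 2, such that $\|E\|_{H^4\to H^4}\le\frac12$ for $0\le\varepsilon\le\varepsilon_2$. Let $g=\chi\psi\in C_c^\infty(B_2)$ and $v=\sum_{j\ge0}(-E)^jg$. The series converges in $H^4$, $v+Ev=g$, and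
\begin{equation}\label{eq:vbound}
\|v\|_{H^4}\le2\|g\|_{H^4}\le C\,\|\psi\|_{C^4(\bar B_2)} .
\end{equation}
By \eqref{eq:Ebound}, $E$ maps $C_c^\infty(\mathbb R^2)$ into smooth functions supported in $\operatorname{supp}\chi$. So all terms of the series are smooth with support in $\operatorname{supp}\chi$.

The sum must be smooth as well, for one fixed $\varepsilon_2$. Applying \eqref{eq:Ebound} in $H^s$ directly would make $\varepsilon_2$ depend on $s$. Instead we use that in \eqref{eq:comm} the top-order term involves $E$ itself. For $k\in\mathbb N$ and $\lambda\in(0,1]$ put $|||u|||=\sum_{|\alpha|\le k}\lambda^{|\alpha|}\|\partial^\alpha u\|_{H^4}$, a norm equivalent to that of $H^{4+k}$. In \eqref{eq:comm} the term $\beta=\alpha$ contributes at most $\frac12\|\partial^\alpha u\|_{H^4}$ to $\|\partial^\alpha Eu\|_{H^4}$. The terms with $\beta\neq\alpha$ are bounded by \eqref{eq:Ebound}, and for them $\lambda^{|\alpha|}\le\lambda\cdot\lambda^{|\beta|}$. So $|||Eu|||\le(\frac12+C_k\lambda)\,|||u|||$ for $u\in C_c^\infty$. With $\lambda$ small this is $\le\frac34|||u|||$,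 and the series converges in $H^{4+k}$. As $k$ is arbitrary, $v\in C_c^\infty$. Moreover $v$ is real and linear in $\psi$.

On $\bar B_1$, where $\chi=1$, \eqref{eq:TE} gives $Tv=v+Ev=g=\psi$. Take $q=q_v$. The bound follows from \eqref{eq:qbound} and \eqref{eq:vbound}.
\end{proof}

\section{Existence and prescribed indicatrix}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $W\equiv\frac12$ and $\psi(x)=-\int_{S^1}P_\varepsilon(x,\varphi)\,d\varphi$. Since $\int P_0\,d\varphi=\int x\cdot n\,d\varphi=0$, Lemma~\ref{lem:labels}(a) gives $\|\psi\|_{C^4(\bar B_2)}\le C\varepsilon$. Let $q$ be given by Proposition~\ref{prop:key} and $M(\varphi,p)=p+\frac12q(\varphi,p)$. For $|x|\le1$,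
\[
\int_{S^1}M(\varphi,P(x,\varphi))\,d\varphi=-\psi(x)+\psi(x)=0 ,
\]
and $M_p\ge1-C\varepsilon>0$ for $\varepsilon>0$ small. Fix such an $\varepsilon$. Lemmas~\ref{lem:construct} and \ref{lem:positive} with $r=1$ give a Finsler function satisfying \eqref{eq:pm} over a neighborhood of $0$ in the rescaled coordinates. In the original coordinates it is a Finsler function on $TU\setminus0$, for a neighborhood $U$ of $x_0$, satisfying \eqref{eq:pm}.
\end{proof}

To prescribe the indicatrix, we replace the leading term $p$ of $M$ by $m(\varphi)p$ and choose $m$. The correction $q$ disturbs the density $M_p(\varphi,0)$ at the center by $O(\varepsilon)$, and a second Neumann series compensates this.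

\begin{proof}[Proof of Theorem~\ref{thm:indicatrix}]
Let $F_0(\xi)=|\xi|f_0(\theta)$ be the given norm in the original coordinates. A vector with components $\eta$ in the rescaled coordinates has components $\varepsilon\eta$ in the original ones, so its given norm is $\varepsilon F_0(\eta)$. Hence it suffices to construct, for some $\varepsilon>0$, a metrization $F$ of the rescaled spray near $0$ with $F(0,\cdot)=F_0$, and to multiply it by $\varepsilon$.

Let $h_0=f_0''+f_0$. By Lemma~\ref{lem:fiber}, $h_0>0$ and $h_0$ lies in
\[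
Z=\Bigl\{m\in C^0(S^1):\int_{S^1}m\,n\,d\varphi=0\Bigr\}.
\]
For $m\in Z$ we have $\int mP_0\,d\varphi=x\cdot\int m\,n\,d\varphi=0$. So
\[
\psi_m(x)=-\int_{S^1}m\,P_\varepsilon\,d\varphi=-\int_{S^1}m\,(P_\varepsilon-P_0)\,d\varphi
\]
is smooth with $\|\psi_m\|_{C^4(\bar B_2)}\le C\varepsilon\|m\|_{C^0}$. Let $q_m$ be the function of Proposition~\ref{prop:key} for $\psi_m$ and $W\equiv\frac12$, and put
\[
M=m\,p+\tfrac12q_m,\qquad K_\varepsilon m(\varphi)=\tfrac12\,\partial_pq_m(\varphi,0).
\]
Then $\int M(\varphi,P)\,d\varphi=0$ on $B_1$. Differentiating at $x=0$, where $P=0$ and $\partial_xP=n(\varphi)$ by Lemma~\ref{lem:labels}(d), we get $\int(m+K_\varepsilon m)\,n\,d\varphi=0$. So $K_\varepsilon$ is a linear map $Z\to Z\cap C^\infty(S^1)$ with $\|K_\varepsilon\|_{C^0\to C^0}\le C\varepsilon$. For small $\varepsilon$ the equation $m+K_\varepsilon m=h_0$ has a solution $m\in Z$, by a Neumann series. Then $m=h_0-K_\varepsilon m$ is smooth and $\|m-h_0\|_{C^0}\le C\varepsilon\|h_0\|_{C^0}$. Hence $M$ is smooth and $M_p=m+\frac12\partial_pq_m\ge h_0-C\varepsilon\|h_0\|_{C^0}>0$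 for $\varepsilon>0$ small.

For the function $F$ of Lemma~\ref{lem:construct}, \eqref{eq:dQ} and Lemma~\ref{lem:labels}(d) give $\partial_\varphi a_i(0,\varphi)=M_p(\varphi,0)\,n_i(\varphi)=h_0n_i$, and $\varphi(0,\xi)$ is the angle of $\xi$. By Lemma~\ref{lem:fiber}(i), $F_\xi(0,e(\varphi))$ and $F_{0,\xi}(e(\varphi))$ have the same $\varphi$-derivative, so $F(0,\cdot)-F_0$ is linear. Subtract this constant covector from $F$. Then $F(0,\cdot)=F_0>0$, so $F>0$ near $0$, and $F$ is a Finsler function there by Lemma~\ref{lem:positive}.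
\end{proof}

\section{The converse and the structure of all metrizations}\label{sec:structure}

We now show that every metrization comes from a function $M$ as in Section~\ref{sec:densities}. The point is that for fixed $\varphi$ the values of $F_\xi$ along the paths with direction label $\varphi$ form a closed one-form. Its primitive $A(\cdot,\varphi)$ is differentiated in $\varphi$ to find $M$. The next lemma is formulated for arcs, as needed in Section~\ref{sec:extension}.

\begin{lemma}\label{lem:converse}
Let $0<\varepsilon\le\varepsilon_1$, and let $K$ be a nondegenerate closed arc in $S^1$ or $K=S^1$. Let $F$ be a fiber-local metrization of the rescaled spray defined on a conic neighborhood of $\{(x,e(\theta_\varepsilon(x,\varphi))):x\in B_3,\ \varphi\in K\}$. There are unique $A\in C^\infty(B_3\times K)$ and $M\in C^\infty(K\times(-3,3))$ with $A(0,\varphi)=0$,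
\[
\partial_{x^i}A=F_{\xi^i}(x,e(\theta_\varepsilon(x,\varphi))),\qquad \partial_\varphi A(x,\varphi)=M(\varphi,P(x,\varphi)),
\]
the second equation holding at every $x\in B_3$ such that $Y_\varepsilon(\varphi,s,P(x,\varphi))\in B_3$ for all $s$ between $0$ and $\sigma_\varepsilon(x,\varphi)$; this includes all $|x|\le2$. Moreover $M(\varphi,0)=0$ and $M_p>0$.
\end{lemma}

\begin{proof}
Write $e=e(\theta_\varepsilon(x,\varphi))$ and $a_i(x,\varphi)=F_{\xi^i}(x,e)$. By Lemma~\ref{lem:fiber}, $F_{\xi^i\xi^j}(x,e)=h\,n_in_j$ with $h>0$, $n=n(\theta_\varepsilon)$. By \eqref{eq:transport}, applied to $F_{\xi^i}$, and \eqref{eq:pm},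
\[
e^j\partial_ja_i=S(F_{\xi^i})(x,e)=F_{x^i}(x,e).
\]
On the other hand, differentiating $a_je^j=F(x,e)$ in $x^i$ at fixed $\varphi$ gives $e^j\partial_ia_j+a_j\partial_ie^j=F_{x^i}(x,e)+F_{\xi^j}(x,e)\,\partial_ie^j$, that is, $e^j\partial_ia_j=F_{x^i}(x,e)$. So the antisymmetric matrix $\partial_ja_i-\partial_ia_j$ annihilates the vector $e\ne0$. Since it is a $2\times2$ matrix, it vanishes; here the dimension enters. For fixed $\varphi$ the form $a_i\,dx^i$ is closed on the disc $B_3$, and
\begin{equation}\label{eq:Aformula}
A(x,\varphi)=\int_0^1a_i(tx,\varphi)\,x^i\,dt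
\end{equation}
is its primitive vanishing at $0$. Let $Q=\partial_\varphi A$. Then
\[
\partial_iQ=\partial_\varphi a_i=h\,\partial_\varphi\theta_\varepsilon\;n_i(\theta_\varepsilon),
\]
so $e\cdot\partial_xQ=0$, and $Q(\cdot,\varphi)$ is constant along connected pieces of the paths $s\mapsto Y_\varepsilon(\varphi,s,p)$ inside $B_3$. Put
\begin{equation}\label{eq:Mformula}
M(\varphi,p)=Q(p\,n(\varphi),\varphi)=(\partial_\varphi A)(p\,n(\varphi),\varphi),\qquad |p|<3.
\end{equation}
Since the path through $x$ passes through $P(x,\varphi)\,n(\varphi)$ at $s=0$, we have $Q=M(\varphi,P)$ at the stated points. They include all $|x|\le2$ by Lemma~\ref{lem:labels}(e). As $\theta_\varepsilon(p\,n(\varphi),\varphi)=\varphi$, we get $M_p=n(\varphi)\cdot\partial_xQ=h\,\partial_\varphi\theta_\varepsilon>0$, and $M(\varphi,0)=Q(0,\varphi)=0$.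

Uniqueness: $A$ is determined by its gradient and $A(0,\varphi)=0$, and $M$ by the values of $\partial_\varphi A$ at the points $p\,n(\varphi)$, $|p|<3$, which are of the stated kind because $\sigma_\varepsilon=0$ there.
\end{proof}

\begin{theorem}[structure of fiber-global metrizations]\label{thm:structure}
In the rescaled coordinates with $0<\varepsilon\le\varepsilon_1$ let $D=\{(\varphi,P(x,\varphi)):x\in B_2,\ \varphi\in S^1\}$.
\begin{enumerate}
\item[(1)] Every metrization $F$ on $TB_3\setminus0$ determines a function $M_F\in C^\infty(S^1\times(-3,3))$ with $M_F(\varphi,0)=0$, $\partial_pM_F>0$ and $\int_{S^1}M_F(\varphi,P(x,\varphi))\,d\varphi=0$ for $x\in B_2$. On $TB_2\setminus0$, $F$ is the function built from $M_F$ in Lemma~\ref{lem:construct} plus some $df(\xi)$.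
\item[(2)] For two metrizations $F,\tilde F$ on $TB_3\setminus0$: $M_F=M_{\tilde F}$ on $D$ if and only if $\tilde F-F=df(\xi)$ on $TB_2\setminus0$ for some $f\in C^\infty(B_2)$.
\item[(3)] Every $M\in C^\infty(S^1\times(-3,3))$ with $M_p>0$ satisfying \eqref{eq:closing} on some $B_r$, $0<r\le2$, yields a fiber-global metrization near $0$ by Lemma~\ref{lem:construct}, after adding a constant covector.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) Apply Lemma~\ref{lem:converse} with $K=S^1$ and let $M_F$ be its function $M$. As $A$ is periodic in $\varphi$, $\int\partial_\varphi A\,d\varphi=0$, which on $B_2$ is the stated identity. Over $B_2$ the functions $a_i$ of Lemma~\ref{lem:construct} (built from $M_F$) and of Lemma~\ref{lem:converse} have the same $\varphi$-derivative $\partial_{x^i}Q$, $Q=M_F(\varphi,P)$. As the former vanish at $\varphi_0$, the latter exceed them by $\partial_if$ with $f(x)=A(x,\varphi_0)$, $A$ from Lemma~\ref{lem:converse}. Since $F=\xi^iF_{\xi^i}$, the claim follows.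

(2) Use the notation of Lemma~\ref{lem:converse}, with tildes for $\tilde F$. If $M_F=M_{\tilde F}$ on $D$, then $\tilde Q=Q$ on $B_2\times S^1$. So $\tilde a_i-a_i$ is independent of $\varphi$ and equals $\partial_if$ with $f=(\tilde A-A)(\cdot,\varphi_0)$. Hence $\tilde F-F=df(\xi)$ on $TB_2\setminus0$. Conversely, if $\tilde F-F=df(\xi)$ on $TB_2\setminus0$, then $\tilde a_i-a_i=\partial_if$ on $B_2$, so $\partial_i(\tilde Q-Q)=\partial_\varphi(\tilde a_i-a_i)=0$. As $\tilde Q=Q=0$ at $x=0$, $\tilde Q=Q$ on $B_2\times S^1$, i.e.\ $M_{\tilde F}=M_F$ on $D$.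

(3) This is Lemmas~\ref{lem:construct} and \ref{lem:positive}.
\end{proof}

\section{Extension from a sector}\label{sec:extension}

Suppose $F^{\mathrm{loc}}$ is given near a closed sector $C$ of angle less than $\pi$. Lemma~\ref{lem:converse} provides $M$ for $\varphi$ in an arc. We extend it to all $\varphi$ and restore the closing condition by a correction $W q$ with $W=0$ on a slightly smaller arc, which still contains the angles of $C$ in its interior. There is one more difficulty. We can no longer make $F$ positive by adding a covector, since this would change $F^{\mathrm{loc}}$. So the extension must be modeled on a Minkowski norm extending $F^{\mathrm{loc}}(x_0,\cdot)$, which we construct first.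

\begin{lemma}\label{lem:norm}
Let $I_2\subset\operatorname{int}I_3$ be closed arcs, $|I_3|<\pi$, and let $f_0>0$ be smooth on $I_3$ with $f_0''+f_0>0$. There is a smooth $\hat f>0$ on $S^1$ with $\hat f''+\hat f>0$ and $\hat f=f_0$ on $I_2$.
\end{lemma}

\begin{proof}
\emph{Closing up.} Choose a closed arc $I'$ with $I_2\subset\operatorname{int}I'\subset I'\subset\operatorname{int}I_3$. The complement of $I'$ is an open arc of length $>\pi$. Let $c$ be its midpoint. It contains $c$ and $c\pm(\frac\pi2+\eta)$ for small $\eta>0$. Since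
\[
n(c+\tfrac\pi2+\eta)+n(c-\tfrac\pi2-\eta)=-2\sin\eta\;n(c),
\]
the vectors $n$ at these three points positively span $\mathbb R^2$, and so do all triples of vectors close to them. Let $\tilde h$ be a positive smooth extension of $(f_0''+f_0)|_{I'}$ to $S^1$. Take nonnegative bumps $\beta_1,\beta_2,\beta_3$ of integral one, supported off $I'$ close to the three points. Then $-\int\tilde h\,n\,d\theta=\sum_jt_j\int\beta_jn\,d\theta$ with $t_j\ge0$, and $\hat h=\tilde h+\sum t_j\beta_j$ is positive, equals $f_0''+f_0$ on $I'$, and satisfies $\int\hat h\,n\,d\theta=0$. Let $f_1$ solve $f''+f=\hat h$ with the same value and derivative as $f_0$ at a point of $I'$. By Lemma~\ref{lem:fiber}(iv) it is $2\pi$-periodic, and $f_1=f_0$ on $I'$.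

\emph{Positivity.} The function $f_1$ may be nonpositive off $I'$. Choose a nondegenerate closed arc $I''=[\alpha,\beta]$ with $I_2\subset\operatorname{int}I''\subset I''\subset\operatorname{int}I'$, and let
\[
\tau(\theta)=\max\bigl(0,\,-\sin(\theta-\alpha),\,\sin(\theta-\beta)\bigr).
\]
The last two entries are both $\le0$ exactly for $\theta\in[\alpha,\alpha+\pi]\cap[\beta-\pi,\beta]$ modulo $2\pi$. Since $0<\beta-\alpha<\pi$, this set is $I''$. So $\tau\ge0$ vanishes exactly on $I''$. Between its kinks $\tau$ solves $\tau''+\tau=0$, and as a maximum it has only convex kinks, so $\tau''+\tau\ge0$ as a measure. Let $f_2=k_\delta*\tau$ with $k_\delta\ge0$ smooth and positive exactly on $(-\delta,\delta)$. For $\delta$ small $f_2$ is smooth, $f_2\ge0$, $f_2''+f_2\ge0$, $f_2=0$ on $I_2$, and $f_2>0$ off $I''$. The compact set $\{f_1\le0\}$ is disjoint from $I'\supset I''$, so $f_2\ge c'>0$ on it. Hence $\hat f=f_1+Rf_2$ has all the required properties for a large constant $R$.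
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:extension}: extension]
\emph{Setup.} Let $I$ be the closed arc of angles of $C$ in the coordinates of Section~\ref{sec:paths}. As $|I|<\pi$, choose closed arcs with $I\subset\operatorname{int}I_1$, $I_1\subset\operatorname{int}I_2$, $I_2\subset\operatorname{int}I_3$, $|I_3|<\pi$, such that $F^{\mathrm{loc}}$ is defined near $\{|x|\le r\}\times\{\text{angle in }I_3\}$ for some $r>0$. In rescaled coordinates, after multiplication by $\varepsilon^{-1}$, it becomes $F^{\mathrm{loc}}_\varepsilon(y,\eta)=F^{\mathrm{loc}}(\varepsilon y,\eta)$. This is smooth also in $\varepsilon$, up to $\varepsilon=0$, where it equals $F^{\mathrm{loc}}_0(\eta)=|\eta|f_0(\theta)$ with $f_0>0$ and $h_0:=f_0''+f_0>0$ on $I_3$. For small $\varepsilon$ we have $\theta_\varepsilon(y,\varphi)\in\operatorname{int}I_3$ for $y\in B_3$, $\varphi\in I_2$. Lemma~\ref{lem:converse} with $K=I_2$ gives $A^{\mathrm{loc}}_\varepsilon,M^{\mathrm{loc}}_\varepsilon$ for $\varepsilon>0$. Formulas \eqref{eq:Aformula} and \eqref{eq:Mformula} show that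 they are smooth in $\varepsilon$ up to $\varepsilon=0$. There $a_i=F^{\mathrm{loc}}_{0,\eta^i}(e(\varphi))$ does not depend on $x$, so $A_0^{\mathrm{loc}}=x^iF^{\mathrm{loc}}_{0,\eta^i}(e(\varphi))$, $\partial_\varphi A_0^{\mathrm{loc}}=h_0\,x\cdot n(\varphi)$ and $M_0^{\mathrm{loc}}=h_0(\varphi)\,p$. Hence $M^{\mathrm{loc}}_\varepsilon-h_0p=O(\varepsilon)$ in $C^6(I_2\times[-\frac52,\frac52])$.

\emph{Extending the density.} Let $\hat f$ be as in Lemma~\ref{lem:norm}, $\hat F_0=|\eta|\hat f(\theta)$ and $\hat h=\hat f''+\hat f$, so $\hat h=h_0$ on $I_2$. Let $\mu\in C^\infty(S^1;[0,1])$ with $\mu=1$ on $I_1$ and $\operatorname{supp}\mu\subset\operatorname{int}I_2$. Let $W_0\ge0$ be smooth, vanishing exactly on $I_1$, and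
\[
W(\varphi)=\frac{W_0(\varphi)}{W_0(\varphi)+W_0(\varphi+\pi)} .
\]
The denominator is positive because $I_1\cap(I_1+\pi)=\emptyset$; this uses $|I_1|<\pi$ again. Then $W(\varphi)+W(\varphi+\pi)=1$ and $W=0$ on $I_1$. Put
\[
N_\varepsilon=\mu M^{\mathrm{loc}}_\varepsilon+(1-\mu)\,\hat h\,p,\qquad
\psi(x)=-\int_{S^1}N_\varepsilon(\varphi,P_\varepsilon(x,\varphi))\,d\varphi,\qquad
M=N_\varepsilon+W\,q,
\]
with $q$ from Proposition~\ref{prop:key} for this $W$ and $\psi$. For $\varepsilon=0$ we have $N_0=\hat h\,p$ and $\int\hat h\,n\cdot x\,d\varphi=0$ by Lemma~\ref{lem:fiber}(iv), so $\|\psi\|_{C^4(\bar B_2)}=O(\varepsilon)$. Therefore $M$ satisfies \eqref{eq:closing} on $B_1$, and $M_p=\hat h+O(\varepsilon)>0$ for $|p|\le\frac52$ and $\varepsilon$ small.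

\emph{The metrization.} Apply Lemma~\ref{lem:construct} with $r=1$ and $\varphi_0\in I$, and add $df(\xi)$ with $f(x)=A^{\mathrm{loc}}_\varepsilon(x,\varphi_0)$. With $a_i^{\mathrm{loc}}=\partial_{x^i}A^{\mathrm{loc}}_\varepsilon$, the resulting $F$ has
\begin{equation}\label{eq:Fxi}
F_{\xi^i}=a_i^{\mathrm{loc}}(x,\varphi_0)+\int_{\varphi_0}^{\varphi(x,\xi)}\partial_{x^i}Q(x,s)\,ds .
\end{equation}
For $\varphi\in I_1$ we have $M=M^{\mathrm{loc}}_\varepsilon$, so $Q=\partial_\varphi A^{\mathrm{loc}}_\varepsilon$ on $B_1$. Wherever $\varphi(x,\xi)\in I_1$, we integrate in \eqref{eq:Fxi} within $I_1$ and get $F_{\xi^i}=a_i^{\mathrm{loc}}(x,\varphi(x,\xi))=F^{\mathrm{loc}}_{\varepsilon,\xi^i}(x,\xi)$, that is, $F=F_\varepsilon^{\mathrm{loc}}$. By Lemma~\ref{lem:labels}(d), $\varphi(0,\xi)$ is the angle of $\xi$, so the set where $\varphi(x,\xi)\in\operatorname{int}I_1$ is a conic neighborhood of $C$.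

It remains to see that $F>0$. As $\varepsilon\to0$ we have, uniformly, $\partial_{x^i}Q=M_p\,\partial_{x^i}P\to\hat h\,n_i$, $\varphi(x,\xi)\to\theta$ and, since $\hat f=f_0$ near $\varphi_0$, also $a_i^{\mathrm{loc}}(x,\varphi_0)\to\hat F_{0,\xi^i}(e(\varphi_0))$. By \eqref{eq:Fxi} and Lemma~\ref{lem:fiber}(i), $F_{\xi^i}\to\hat F_{0,\xi^i}(e(\theta))$, so $F\to\hat F_0>0$ uniformly on $B_1\times S^1$. So for small $\varepsilon$ we have $F>0$, and $F$ is a Finsler function by Lemma~\ref{lem:positive}. Multiplying by $\varepsilon$ and returning to the original coordinates gives the metrization.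
\end{proof}

For sectors of angle larger than $\pi$ extension can fail for a reason that concerns a single fiber. Such a sector contains two directions whose values of $F$ and $F_\xi$ can violate the inequality in Lemma~\ref{lem:fiber}(iii), although $f>0$ and $f''+f>0$ hold throughout the sector.

\begin{proof}[Proof of Theorem~\ref{thm:extension}: failure for angles in $(\pi,2\pi)$]
Let $G=0$ on $\mathbb R^2$ and take the sector $\{\theta\in[-\delta,\pi+\delta]\}$, $0<\delta<\frac\pi2$, at some $x_0$. Let $\tau(\theta)=\sin(\frac\delta2-\theta)$ for $\theta\le\frac\delta2$ and $\tau(\theta)=0$ for $\theta\ge\frac\delta2$. Its derivative jumps from $-1$ to $0$ at $\frac\delta2$, so $\tau''+\tau$ is the unit Dirac mass there. Let $k$ be an even nonnegative bump supported in $[-\frac\delta4,\frac\delta4]$ with $\int k=1$, and let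
\[
f=\nu+k*\tau\qquad\text{with a constant }\nu>0 .
\]
On a neighborhood of $[-\delta,\pi+\delta]$ we have $f>0$, because the arguments of the sine in $k*\tau$ stay in $[0,\pi)$, as $\frac{7\delta}4<\pi$, and $f''+f=\nu+k(\cdot-\frac\delta2)>0$. So $F^{\mathrm{loc}}=|\xi|f(\theta)$, which does not depend on $x$, is a fiber-local metrization of the flat spray.

Suppose a Finsler function $F$ over a neighborhood of $x_0$ agrees with $F^{\mathrm{loc}}$ near the sector. Lemma~\ref{lem:fiber}(iii) for $F(x_0,\cdot)$ gives
\begin{equation}\label{eq:contradiction}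
F_\xi(x_0,e(-\delta))\cdot e(\pi+\delta)\le F(x_0,e(\pi+\delta))=f(\pi+\delta)=\nu .
\end{equation}
Near $\theta=-\delta$ we have $f=\nu+c\sin(\frac\delta2-\theta)$ with $c=\int k(u)\cos u\,du>0$, since $k$ is even. Moreover $F_\xi=f\,e+f'n$, $e(-\delta)\cdot e(\pi+\delta)=-\cos2\delta$ and $n(-\delta)\cdot e(\pi+\delta)=\sin(\pi+2\delta)=-\sin2\delta$. So the left side of \eqref{eq:contradiction} is
\[
-\bigl(\nu+c\sin\tfrac{3\delta}2\bigr)\cos2\delta+c\cos\tfrac{3\delta}2\,\sin2\delta=-\nu\cos2\delta+c\sin\tfrac\delta2 .
\]
If $\nu<\frac c2\sin\frac\delta2$, then $c\sin\frac\delta2>2\nu\ge\nu(1+\cos2\delta)$, and the left side exceeds $\nu$, a contradiction. As $\delta$ ranges over $(0,\frac\pi2)$, the angle $\pi+2\delta$ of the sector ranges over $(\pi,2\pi)$.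
\end{proof}

\begin{thebibliography}{9}
\bibitem{thesis}
\emph{Three Projective Problems on Finsler Surfaces},
\url{https://db-thueringen.de/servlets/MCRFileNodeServlet/dbt_derivate_00046521/dissjullang.pdf}.
\end{thebibliography}

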